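# Digit sums of $\lfloor n^c\rfloor$ modulo $m$, for almost every exponent $c$

## When $m$ divides $q-1$: casting out nines along $\lfloor n^c\rfloor$

Fix an integer base $q\ge2$. Every integer $n\ge0$ is written uniquely as $n=\sum_{j=0}^{\nu}n_jq^j$ with digits $n_j\in\{0,\dots,q-1\}$ (and $n_\nu\ne0$ for $n\ge1$), and its sum of digits is $\mathrm s_q(n)=\sum_j n_j$. For instance $\mathrm s_{10}(1947)=21$ and, since $22=10110$ in base $2$, $\mathrm s_2(22)=3$. We take a real number $c>1$, look at the integers $\lfloor 1^c\rfloor,\lfloor2^c\rfloor,\lfloor3^c\rfloor,\dots$, and ask whether their digit sums fall equally often into each residue class modulo $m$. For $c=3/2$ and $n=1,\dots,9$ we find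
$$\lfloor n^{3/2}\rfloor=1,2,5,8,11,14,18,22,27,\qquad \mathrm s_2(\lfloor n^{3/2}\rfloor)=1,1,2,1,3,3,2,3,4 .$$
Below, "almost all" refers to Lebesgue measure.

**Conjecture 1 (Mauduit).** For almost all $c>1$ we have, for every integer $q$ and $m$ greater than $1$ and $0\le a<m$,
$$\lim_{x\to\infty}\frac1x\#\{n\le x:\mathrm s_q(\lfloor n^c\rfloor)\equiv a\bmod m\}=\frac1m .$$

Mauduit and Rivat showed that the limit is $1/m$ for every $c\in(1,7/5)$; via Harman–Rivat, it is $1/m$ for almost all $c\in(1,2)$. We shall prove the conjecture without using these theorems.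

One family of moduli is easy. Suppose $m\mid q-1$. Since $q\equiv1\bmod(q-1)$,
$$\mathrm s_q(n)\equiv n\bmod (q-1),\tag{1}$$
which for $q=10$ is the rule of casting out nines. So $\mathrm s_q(\lfloor n^c\rfloor)\equiv a\bmod m$ means $\lfloor n^c\rfloor\equiv a\bmod m$, that is, the fractional part of $n^c/m$ lies in $[\frac am,\frac{a+1}m)$. The digits have disappeared. Now recall a textbook criterion (Kuipers–Niederreiter, *Uniform Distribution of Sequences*, Ch. 1, Thm 3.5; for $d=0$ it is Fejér's theorem): if $g^{(d+1)}(t)\to0$ monotonically and $t|g^{(d+1)}(t)|\to\infty$ as $t\to\infty$, then $(g(n))$ is uniformly distributed mod $1$. Let $c>0$ be no integer, $d=\lfloor c\rfloor$ and $g(t)=t^c/m$. Then $g^{(d+1)}(t)$ is a nonzero multiple of $t^{c-d-1}$, where $-1<c-d-1<0$, so both conditions hold. Hence, when $m\mid q-1$, the limit is $1/m$ for *every* non-integral $c>0$.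

Integers $c$ must be left out: for $c=2$, $q=4$, $m=3$ we have $\mathrm s_4(n^2)\equiv n^2\bmod3$, and a square is never $2$ modulo $3$.

What changes for general $m$? Take $q=m=2$ and $f(n)=(-1)^{\mathrm s_2(n)}$. This function is not periodic. Suppose it had period $p$. If $2^k\ge p$, then $f(n+2^k)=-f(n)$ for $0\le n<2^k$, so the shift by $2^k$ negates $f$ on a full period, hence everywhere. The shift by $2^{k+1}$ also negates $f$, by the same argument; but it is the shift by $2^k$ done twice, so it fixes $f$. This is a contradiction. No single modulus $Q$ tells us $f(\lfloor n^c\rfloor)$ from $n^c\bmod Q$: all digits of $\lfloor n^c\rfloor$ matter, including the high ones. The theorem is nevertheless the following.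

**Theorem 1.** There is a null set $\mathcal N\subset(0,\infty)$ such that for every $c\in(0,\infty)\setminus\mathcal N$ and all integers $q\ge2$, $m\ge1$, $0\le a<m$, there is $\vartheta=\vartheta(c,q,m)>0$ with
$$\#\{n\le x:\mathrm s_q(\lfloor n^c\rfloor)\equiv a\bmod m\}=\frac xm+O(x^{1-\vartheta}).$$
In particular Conjecture 1 holds.

Notation: $e(t)=e^{2\pi it}$; $\|t\|$ is the distance from $t$ to the nearest integer; $\mathbb E$ is an average; $O^*(\varepsilon)$ is a quantity of modulus at most $\varepsilon$; $|\cdot|$ also denotes Lebesgue measure. All functions of $c$ below are continuous, or piecewise constant with finitely many pieces on compact intervals, so measurability is never an issue.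

## From residue classes to a second moment in the exponent

For $\alpha\in\mathbb R$ put $f(n)=e(\alpha\,\mathrm s_q(n))$. Detecting a residue class by additive characters gives
$$\#\{n\le x:\mathrm s_q(\lfloor n^c\rfloor)\equiv a\bmod m\}=\frac1m\sum_{\ell=0}^{m-1}e\Big(-\frac{a\ell}m\Big)\sum_{n\le x}e\Big(\frac\ell m\,\mathrm s_q(\lfloor n^c\rfloor)\Big).\tag{2}$$
The term $\ell=0$ is $x/m+O(1)$. So we need a power saving in $\sum_{n\le x}f(\lfloor n^c\rfloor)$ for each rational $\alpha\notin\mathbb Z$ and almost every $c$. The words "almost every" invite us to average over $c$. The next lemma says that a mean-square bound is enough.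

**Lemma 1 (from mean square to almost everywhere).** Let $0<c_0<c_1$ and $0<\xi\le1$. Let $g_n(c)$, $n\ge1$, be measurable with $|g_n|\le1$ and $\int_{c_0}^{c_1}\big|\sum_{x<n\le y}g_n(c)\big|^2dc\ll x^{2-\xi}$ for $1\le x<y\le2x$. Then for almost every $c\in[c_0,c_1]$ we have $\sum_{n\le N}g_n(c)=O_c(N^{1-\xi/4})$.

*Proof.* Let $S_N=\sum_{n\le N}g_n$. Cut $(1,N]$ into the intervals $(2^i,\min(2^{i+1},N)]$. By Minkowski's inequality the $L^2$ norm of $S_N$ on $[c_0,c_1]$ is $\ll1+\sum_{2^i\le N}2^{i(1-\xi/2)}\ll N^{1-\xi/2}$, so $\int|S_N|^2\ll N^{2-\xi}$.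

Let $p=4/\xi\ge4$ and $N_k=\lceil k^p\rceil$. Then
$$\sum_kN_k^{-2+\xi/2}\int_{c_0}^{c_1}|S_{N_k}|^2dc\ll\sum_kN_k^{-\xi/2}\le\sum_kk^{-p\xi/2}=\sum_kk^{-2}<\infty .$$
So for almost every $c$ the series $\sum_kN_k^{-2+\xi/2}|S_{N_k}(c)|^2$ converges. Its terms are then bounded, that is, $S_{N_k}=O_c(N_k^{1-\xi/4})$. For $N_k\le N<N_{k+1}$ we have $|S_N-S_{N_k}|\le N_{k+1}-N_k\ll k^{p-1}=(k^p)^{1-\xi/4}\le N_k^{1-\xi/4}$. $\square$

The goal of the next sections is therefore the following statement.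

**Proposition 1.** Let $q\ge2$, $\alpha\in\mathbb R\setminus\mathbb Z$, $0<c_0<c_1$. There is $\xi=\xi(q,\alpha,c_0)\in(0,1]$ such that for $1\le x<y\le2x$
$$\int_{c_0}^{c_1}\Big|\sum_{x<n\le y}f(\lfloor n^c\rfloor)\Big|^2dc\ll x^{2-\xi}.$$

Until Theorem 1 is proved, implied constants depend only on $q,\alpha,c_0,c_1$. In proving Proposition 1 we may assume that $x$ is large, since for bounded $x$ the left side is bounded. Expand the square. The diagonal contributes $O(x)$. For $A\ne B$ in $(x,2x]$ put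
$$I(A,B)=\int_{c_0}^{c_1}f(\lfloor A^c\rfloor)\overline{f(\lfloor B^c\rfloor)}\,dc .$$
Since $I(B,A)=\overline{I(A,B)}$, we may take $A>B$. We have $1\le A-B<x$, and for each $h$ there are at most $4x$ ordered pairs with $|A-B|=h$, so
$$\sum_{A\ne B}\Big(\frac x{|A-B|}\Big)^{1/2}\le4x\sum_{1\le h<x}\Big(\frac xh\Big)^{1/2}\le8x^2 .$$
Hence Proposition 1 follows from
$$I(A,B)\ll x^{-\xi}\Big(\frac x{A-B}\Big)^{1/2}\qquad(A>B).\tag{3}$$
The variable $n$ has been frozen. For two fixed integers $A>B$ we must show that $f(\lfloor A^c\rfloor)$ and $f(\lfloor B^c\rfloor)$ decorrelate as $c$ varies.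

## Two powers $A^c,B^c$ modulo $Q$, and the periodic case

We need to know that the pair $(A^c,B^c)$ is equidistributed modulo $Q$ as $c$ runs over an interval. The route is the standard one: oscillatory integrals, then discrepancy.

**Lemma 2 (first derivative test; Titchmarsh, *The Theory of the Riemann Zeta-Function*, Lemma 4.2).** Let $\varphi$ be $C^2$ on a compact interval, with $\varphi'$ monotone, of constant sign, and $|\varphi'|\ge M>0$. Then $\big|\int e(\varphi)\big|\le1/M$.

*Proof.* Write $e(\varphi)=\frac1{2\pi i\varphi'}(e(\varphi))'$ and integrate by parts. The boundary terms are at most $\frac2{2\pi M}$. Since $1/\varphi'$ is monotone with values of one sign in $[-1/M,1/M]$, its total variation is at most $1/M$, and the remaining integral is at most $\frac1{2\pi M}$. The total is $\frac3{2\pi M}<\frac1M$. $\square$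

**Definition (discrepancy of a curve).** Let $J$ be a compact interval of length $\delta>0$ and $P:J\to\mathbb R^k$ with real-analytic non-constant components. Its discrepancy is
$$D=\sup_B\Big|\frac1\delta\big|\{c\in J:P(c)\bmod1\in B\}\big|-\mathrm{vol}\,B\Big|,$$
over all boxes $B=\prod_i[a_i,b_i)\subset[0,1)^k$.

For example, $P(c)=c$ has $D=0$ on $[0,1]$. On $[0,\frac12]$ it has $D=\frac12$: if $B$ has length $u$ in $[0,\frac12)$ and $v$ in $[\frac12,1)$, the difference is $2u-(u+v)=u-v\in[-\frac12,\frac12]$, and $B=[0,\frac12)$ attains $\frac12$.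

Each equation $P_i(c)\equiv a\bmod1$ has finitely many solutions in $J$, because $P_i$ is bounded, analytic and non-constant. So single values, and in particular endpoints of intervals, have preimages of measure $0$, and the preimage of a box is a finite union of intervals. We shall use discrepancy as follows. If $[0,1)^k$ is cut into $n$ boxes and $|\Psi|\le1$ is constant on each of them, then
$$\frac1\delta\int_J\Psi(P(c)\bmod1)\,dc=\int_{[0,1)^k}\Psi+O^*(nD).\tag{4}$$
A box that wraps around modulo $1$ is cut into boundedly many boxes.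

**Lemma 3 (Erdős–Turán–Koksma).** In this situation, for every integer $H\ge1$,
$$D\le C_k\Big(\frac1H+(1+\log H)^k\frac E\delta\Big),\qquad E=\max_{0<\|h\|_\infty\le H}\Big|\int_Je(h\cdot P)\Big| .$$

*Proof.* For a finite sequence $(p_i)_{i\le N}$ in $\mathbb R^k$, Thm 1.21 of Drmota–Tichy, *Sequences, Discrepancies and Applications*, bounds the discrepancy by
$$(3/2)^k\Big(\frac2{H+1}+\sum_{0<\|h\|_\infty\le H}\frac1{\prod_i\max(1,|h_i|)}\Big|\frac1N\sum_{i\le N}e(h\cdot p_i)\Big|\Big).$$
Apply this to $p_i=P(c_i)$ with $N$ equally spaced points $c_i\in J$; fix $H$ and one box $B$, and let $N\to\infty$. The preimage of $B$ is a finite union of intervals, so the proportion of $i$ with $p_i\bmod1\in B$ tends to $\delta^{-1}|\{c\in J:P(c)\bmod1\in B\}|$. The finitely many exponential sums are Riemann sums and tend to $\frac1\delta\int_Je(h\cdot P)$. Now take the supremum over $B$. Finally $\sum_{\|h\|_\infty\le H}\prod_i\max(1,|h_i|)^{-1}=\big(1+2\sum_{h\le H}\frac1h\big)^k\le(3+2\log H)^k$.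 $\square$

**Lemma 4.** Let $x\ge3$, let $A>B$ be integers in $(x,2x]$, $1\le Q\le x^{c_0}$, $(a,b)\in\mathbb Z^2\setminus\{0\}$, and $\varphi(c)=(aA^c+bB^c)/Q$. For every interval $J\subset[c_0,c_1]$,
$$\Big|\int_Je(\varphi)\Big|\le6\,Q^{1/2}\Big(\frac{2x}{A-B}\Big)^{1/2}x^{-c_0/2}.$$

*Proof.* If $a=0$, then $\varphi'=bB^c\log B/Q$ is monotone, of constant sign and $\ge x^{c_0}/Q$ in modulus. Lemma 2 gives at most $Qx^{-c_0}\le Q^{1/2}x^{-c_0/2}$, since $Qx^{-c_0}\le1$.

Let $a\ne0$. The derivative $\varphi'$ may vanish, so we measure the set where it is small. Divide by $B^c$: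
$$\psi=\varphi'B^{-c}=\frac1Q\big(a(A/B)^c\log A+b\log B\big),\qquad \psi'=\frac aQ(A/B)^c\log A\,\log(A/B).$$
So $\psi'$ has constant sign and $|\psi'|\ge v:=\frac{\log A\log(A/B)}Q\ge\frac{A-B}{2xQ}$, because $\log(A/B)\ge1-\frac BA\ge\frac{A-B}{2x}$. For $u>0$ the set $\{|\psi|<u\}$ is an interval of length at most $2u/v$. Off it, $|\varphi'|\ge uB^c\ge ux^{c_0}$. Moreover $\varphi''B^{-c}=\frac1Q(a(A/B)^c\log^2A+b\log^2B)$ is strictly monotone, so $\varphi''$ has at most one zero. Hence the rest of $J$ splits into at most three intervals where $\varphi'$ is monotone and of constant sign, and Lemma 2 gives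
$$\Big|\int_Je(\varphi)\Big|\le\frac{2u}v+\frac3{ux^{c_0}} .$$
With $u=(vx^{-c_0})^{1/2}$ this is $5(vx^{c_0})^{-1/2}\le5\,Q^{1/2}\big(\frac{2x}{A-B}\big)^{1/2}x^{-c_0/2}$. $\square$

Insert this in Lemma 3 with $k=2$ and $H=\lceil x^{c_0}\rceil$. If $J\subset[c_0,c_1]$ has length $\delta$ and $1\le Q\le x^{c_0}$, the discrepancy $D$ of $(A^c/Q,B^c/Q)$ on $J$ satisfies
$$D\ll(\log x)^2\,\delta^{-1}Q^{1/2}\Big(\frac x{A-B}\Big)^{1/2}x^{-c_0/2};\tag{5}$$
the term $1/H\le x^{-c_0}$ is absorbed because $\delta\ll1$, $Q\ge1$ and $A-B\le x$.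

**Proof of Proposition 1 when $(q-1)\alpha\in\mathbb Z$.** The purpose is to redo the easy case by the second moment. Let $(q-1)\alpha=b\in\mathbb Z$ and $Q=q-1$. By (1), $f(n)=e(bn/Q)$, and $Q\nmid b$ since $\alpha\notin\mathbb Z$. So $f(\lfloor A^c\rfloor)\overline{f(\lfloor B^c\rfloor)}$ is a function of $(A^c,B^c)\bmod Q$, constant on $Q^2$ boxes. Its mean over the torus is $\big|\frac1Q\sum_{n<Q}e(bn/Q)\big|^2=0$. By (4) and (5) on $J=[c_0,c_1]$,
$$I(A,B)\ll Q^2D\ll(\log x)^2\Big(\frac x{A-B}\Big)^{1/2}x^{-c_0/2},$$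
which is (3) with $\xi=\min(1,c_0/4)$. $\square$

## How few digits the torus can see, and a shift in $c$ that cancels the others

From now on $(q-1)\alpha\notin\mathbb Z$. The sensible first attempt is to repeat the argument with $Q=q^\mu$, since $A^c\bmod q^\mu$ determines the $\mu$ lowest digits of $\lfloor A^c\rfloor$. We cut the torus into $Q^2$ boxes, and by (4) and (5) the error is, up to logarithms and the factor $(x/(A-B))^{1/2}$, of size
$$Q^2D\approx Q^{5/2}x^{-c_0/2}.$$
This is small only for $Q<x^{c_0/5}$. But $f(\lfloor A^c\rfloor)$ is determined by $A^c\bmod Q$ in this way only when $Q>A^c>x^{c_0}$. We can control a fraction of the digits at the low end and nothing above. The loss is not an artifact of our estimates: if $Q\ge2A^{c_1}$ then $A^c/Q$ never leaves $[0,\frac12]$, so $D\ge\frac12$. The high digits give a factor of modulus $1$ that depends on $c$, and we have no information on it.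

The way out is not to study $F(c)=f(\lfloor A^c\rfloor)\overline{f(\lfloor B^c\rfloor)}$ at one $c$, but to compare $F$ at $c$ and at a tiny translate $c+r\tau$, chosen so that $A^c$ moves by almost exactly the integer $r$. Adding a small $r$ to an integer rarely touches its high digits. In base $10$, passing from $48213$ to $48213+5=48218$ leaves all digits but the last alone, so $f(n+5)\overline{f(n)}=e(5\alpha)$ regardless of the digits $4821$. With the two lowest digits as window, only starting points whose last two digits are at least $95$, such as $48297$, send a carry out of the window. So in $F(c+r\tau)\overline{F(c)}$ the high digits cancel, outside a small set of $c$. The following inequality reduces $\int_JF$ to such products.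

**Lemma 5 (van der Corput).** Let $J$ be an interval of length $\delta$, $F$ a measurable function on $\mathbb R$ with $|F|\le1$, $R\ge1$ an integer, $\tau>0$. Then
$$\Big|\int_JF\Big|^2\le\frac{4\delta}R\sum_{0\le r<R}\Big|\int_JF(c+r\tau)\overline{F(c)}\,dc\Big|+4\delta R\tau+8R^2\tau^2 .$$

*Proof.* Translating by $r\tau$ changes $\int_JF$ by at most $2r\tau$. So $\int_JF=X+O^*(2R\tau)$ with $X=\frac1R\sum_{r<R}\int_JF(c+r\tau)\,dc$, and $|\int_JF|^2\le2|X|^2+8R^2\tau^2$. By Cauchy–Schwarz,
$$|X|^2\le\frac\delta{R^2}\sum_{r,r'<R}\int_JF(c+r\tau)\overline{F(c+r'\tau)}\,dc .$$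
Translating the integral by $\min(r,r')\tau$ changes it by at most $2R\tau$ and turns it into $\int_JF(c+|r-r'|\tau)\overline{F(c)}\,dc$ or its conjugate. Each value of $|r-r'|$ occurs at most $2R$ times. Hence $|X|^2\le\frac{2\delta}R\sum_{r<R}|\int_JF(c+r\tau)\overline{F(c)}dc|+2\delta R\tau$. $\square$

When $A^c$ moves by $r$, the power $B^c$ moves by $r\lambda$ with some $\lambda\in(0,1)$ that we cannot choose. This does no harm. By equidistribution of the *pair*, the average of $F(c+r\tau)\overline{F(c)}$ will be nearly a product of an $A$-average and a $B$-average, and we bound the second one by $1$. Everything rests on the $A$-average, which is a correlation of the digit function with its own shift.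

## Correlations of $e(\alpha\,\mathrm s_q(n))$ with its shifts

For integers $\mu,r\ge0$ let
$$\gamma_\mu(r)=q^{-\mu}\sum_{0\le n<q^\mu}f(n+r)\overline{f(n)} .$$
Take $q=2$, $\alpha=\frac12$, so $f(n)=(-1)^{\mathrm s_2(n)}$, with values $1,-1,-1,1,-1$ at $n=0,\dots,4$. Then $\gamma_\mu(0)=1$, and $\gamma_2(1)=\frac14(-1+1-1-1)=-\frac12$. The recursion (6) below gives $\gamma_{\mu+1}(1)=-\frac12-\frac12\gamma_\mu(1)$ with $\gamma_0(1)=-1$, so $\gamma_\mu(1)=-1,0,-\frac12,\dots\to-\frac13$. Thus a single correlation need not tend to $0$. What is small is the average over $r$.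

**Lemma 6.** Suppose $(q-1)\alpha\notin\mathbb Z$. There is $\eta=\eta(q,\alpha)\in(0,1]$ such that for $0\le\rho\le\mu$
$$\sum_{0\le r<q^\rho}|\gamma_\mu(r)|\le2q^{\rho(1-\eta)} .$$

*Proof.* **Step 1: a recursion on the lowest digit.** This expresses $\gamma_{\mu+1}$ through $\gamma_\mu$. Write $n=qn'+i$ with $0\le i<q$, and let $0\le j\le q$. If $i+j<q$ (there are $q-j$ such $i$), then $f(n+qr+j)\overline{f(n)}=e(j\alpha)f(n'+r)\overline{f(n')}$. If $i+j\ge q$ (there are $j$ such $i$), there is a carry and the value is $e((j-q)\alpha)f(n'+r+1)\overline{f(n')}$. Hence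
$$\gamma_{\mu+1}(qr+j)=\frac{q-j}q\,e(j\alpha)\gamma_\mu(r)+\frac jq\,e((j-q)\alpha)\gamma_\mu(r+1)\qquad(0\le j\le q).\tag{6}$$
Let $M_\mu(r)=\max(|\gamma_\mu(r)|,|\gamma_\mu(r+1)|)\le1$. Using (6) for $j$ and $j+1\le q$,
$$M_{\mu+1}(qr+j)\le M_\mu(r)\qquad(0\le j<q).\tag{7}$$

**Step 2: the digit block $010$ gains a factor $\kappa<1$.** We look for two paths with different phases leading to the same correlation. Apply (6) with $j=1$, then expand $\gamma_{\mu+1}(qr)=\gamma_\mu(r)$ and $\gamma_{\mu+1}(qr+1)$: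
$$\gamma_{\mu+2}(q^2r+1)=\Big(\frac{q-1}qe(\alpha)+\frac{q-1}{q^2}e((2-q)\alpha)\Big)\gamma_\mu(r)+\frac1{q^2}e(2(1-q)\alpha)\gamma_\mu(r+1).$$
So $|\gamma_{\mu+2}(q^2r+1)|\le\kappa_0M_\mu(r)$ with
$$\kappa_0=\frac{q-1}q\Big|1+\frac1qe((1-q)\alpha)\Big|+\frac1{q^2}<\frac{q-1}q\Big(1+\frac1q\Big)+\frac1{q^2}=1,$$
where the strict inequality is exactly the hypothesis $(q-1)\alpha\notin\mathbb Z$. We want a gain for $M$, which involves two neighboring arguments. By (7) twice, $|\gamma_{\mu+2}(q^2r+2)|\le M_{\mu+2}(q^2r+1)\le M_\mu(r)$. By (6), $\gamma_{\mu+3}(q^3r+q)=\gamma_{\mu+2}(q^2r+1)$ and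
$$|\gamma_{\mu+3}(q^3r+q+1)|\le\frac{q-1}q|\gamma_{\mu+2}(q^2r+1)|+\frac1q|\gamma_{\mu+2}(q^2r+2)|\le\frac{(q-1)\kappa_0+1}q\,M_\mu(r).$$
Hence $M_{\mu+3}(q^3r+q)\le\kappa M_\mu(r)$ with $\kappa=\frac{(q-1)\kappa_0+1}q\in[\kappa_0,1)$.

**Step 3: counting blocks.** The purpose is to sum over $r$. Write $r<q^\rho$ with $\rho$ digits. Remove the lowest $\rho-3\lfloor\rho/3\rfloor$ digits by (7), then the others in blocks of three, from low to high. Each block costs a factor at most $1$, and a block $010$ costs at most $\kappa$. The process ends at $M_{\mu-\rho}(0)\le1$. Summing over all choices of the digits,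
$$\sum_{r<q^\rho}|\gamma_\mu(r)|\le q^{\rho-3\lfloor\rho/3\rfloor}(q^3-1+\kappa)^{\lfloor\rho/3\rfloor}=q^\rho\big(1-(1-\kappa)q^{-3}\big)^{\lfloor\rho/3\rfloor}.$$
Define $\eta$ by $q^{-3\eta}=1-(1-\kappa)q^{-3}\in[\frac78,1)$. Then $0<\eta\le1$, and since $3\lfloor\rho/3\rfloor\ge\rho-3$ the bound is at most $q^{3\eta}q^{\rho(1-\eta)}\le2q^{\rho(1-\eta)}$. $\square$

For $q=2$, $\alpha=\frac12$ the constants are $\kappa_0=\frac12$, $\kappa=\frac34$, $2^{-3\eta}=\frac{31}{32}$.

## Decorrelation of $A^c$ and $B^c$ when $(q-1)\alpha\notin\mathbb Z$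

We prove (3), and with it Proposition 1, in the remaining case.

**Step 1: parameters, and the effect of the shift.** The aim is to make precise that $A^c$ moves by $r$ and $B^c$ by $r\lambda$. Let $R=q^\rho$ with $x^{c_0/40}/q<R\le x^{c_0/40}$, $\mu=2\rho$, and $Q=q^\mu=R^2$. Divide $[c_0,c_1]$ into equal intervals $J=[c_*,c_*+\delta]$ with $\frac12R^{-3}\le\delta\le R^{-3}$. Put $F(c)=f(\lfloor A^c\rfloor)\overline{f(\lfloor B^c\rfloor)}$ and
$$\tau=\frac1{A^{c_*}\log A}\le x^{-c_0},\qquad\lambda=\frac{B^{c_*}\log B}{A^{c_*}\log A}\in(0,1).$$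
For $c\in J$ and $0\le r<R$ we have $r\tau\log A=rA^{-c_*}$ and $r\tau\log B=r\lambda B^{-c_*}$, so
$$A^{c+r\tau}-A^c=A^{c-c_*}\cdot A^{c_*}(e^{rA^{-c_*}}-1),\qquad B^{c+r\tau}-B^c=B^{c-c_*}\cdot B^{c_*}(e^{r\lambda B^{-c_*}}-1).$$
Here $A^{c-c_*}$ and $B^{c-c_*}$ are $1+O(\delta\log x)$, since $c-c_*\le\delta$. The other factors are $r+O(R^2x^{-c_0})$ and $r\lambda+O(R^2x^{-c_0})$. Therefore
$$A^{c+r\tau}=A^c+r+O^*(\varepsilon_0),\qquad B^{c+r\tau}=B^c+r\lambda+O^*(\varepsilon_0),\qquad\varepsilon_0\ll R\delta\log x+R^2x^{-c_0}\ll R^{-1};\tag{8}$$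
indeed $R\delta\log x\le R^{-2}\log x\ll R^{-1}$ and $R^3\le x^{3c_0/40}$. The short intervals $J$ are needed precisely so that one $\tau$ serves for all $c\in J$.

**Step 2: exceptional $c$.** The purpose is to list the $c$ for which floors or carries may go wrong, and to show that they are rare. Fix $r$. Call $c\in J$ *exceptional* if
$$\|A^c\|\le\varepsilon_0,\quad\text{or}\quad\|B^c+r\lambda\|\le\varepsilon_0,\quad\text{or}\quad A^c\bmod Q\in[Q-R,Q),\quad\text{or}\quad B^c\bmod Q\in[Q-R,Q).$$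
These conditions say that $A^c/Q$ or $B^c/Q$ lies, modulo $1$, in one of $O(Q)$ intervals of total length at most $4\varepsilon_0+2R/Q$. Hence the exceptional $c$ have measure $\ll\delta(\varepsilon_0+R/Q+QD)$, where $D$ is the discrepancy of $(A^c/Q,B^c/Q)$ on $J$.

**Step 3: cancellation of the high digits.** The aim is to write $F(c+r\tau)\overline{F(c)}$ in terms of $A^c,B^c$ modulo $Q$. Let $c$ be non-exceptional. By (8),
$$\lfloor A^{c+r\tau}\rfloor=\lfloor A^c\rfloor+r,\qquad\lfloor B^{c+r\tau}\rfloor=\lfloor B^c+r\lambda\rfloor\in\big[\lfloor B^c\rfloor,\lfloor B^c\rfloor+r\big].$$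
The residues of $\lfloor A^c\rfloor$ and $\lfloor B^c\rfloor$ modulo $Q$ are at most $Q-R-1$, and $r\le R-1$. So nothing is carried past position $\mu-1$: the digits in positions $\ge\mu$ are the same at $c$ and at $c+r\tau$, and they cancel. Thus
$$F(c+r\tau)\overline{F(c)}=G_r(A^c\bmod Q)\,\overline{K_r(B^c\bmod Q)},$$
where for $z\in[0,Q)$
$$G_r(z)=f(\lfloor z\rfloor+r)\overline{f(\lfloor z\rfloor)},\qquad K_r(z)=f(\lfloor z+r\lambda\rfloor)\overline{f(\lfloor z\rfloor)} .$$
These are step functions with $Q$ and at most $2Q+1$ steps, so $G_r\overline{K_r}$ is constant on $O(Q^2)$ boxes. Moreover $\frac1Q\int_0^QG_r=\gamma_\mu(r)$ and $|\frac1Q\int_0^QK_r|\le1$. By (4) and Step 2,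
$$\frac1\delta\Big|\int_JF(c+r\tau)\overline{F(c)}\,dc\Big|\le|\gamma_\mu(r)|+O\Big(\varepsilon_0+\frac RQ+Q^2D\Big).$$

**Step 4: summing over $r$.** Now we collect. By Lemma 5 divided by $\delta^2$, and Lemma 6 (which gives $\frac1R\sum_{r<R}|\gamma_\mu(r)|\le2R^{-\eta}$),
$$\delta^{-2}\Big|\int_JF\Big|^2\ll R^{-\eta}+\varepsilon_0+\frac RQ+Q^2D+\frac{R\tau}\delta+\Big(\frac{R\tau}\delta\Big)^2 .$$
Here $\varepsilon_0\ll R^{-1}$, $R/Q=R^{-1}$ and $R\tau/\delta\le2R^4x^{-c_0}\ll R^{-1}$. By (5), with $Q=R^2$ and $\delta^{-1}\le2R^3$,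
$$Q^2D\ll(\log x)^2R^8\Big(\frac x{A-B}\Big)^{1/2}x^{-c_0/2}\ll R^{-1}\Big(\frac x{A-B}\Big)^{1/2},$$
because $R^9(\log x)^2\le x^{9c_0/40}(\log x)^2\ll x^{c_0/2}$. As $\frac x{A-B}\ge1$ and $\eta\le1$, we get $\delta^{-1}|\int_JF|\ll R^{-\eta/2}\big(\frac x{A-B}\big)^{1/4}$. Multiply by $\delta$ and sum over the intervals $J$, of total length $c_1-c_0$:
$$I(A,B)\ll R^{-\eta/2}\Big(\frac x{A-B}\Big)^{1/4}\ll x^{-c_0\eta/80}\Big(\frac x{A-B}\Big)^{1/2}.$$
This is (3) with $\xi=\min(1,c_0\eta/80)$. Proposition 1 is proved. $\square$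

**Proof of Theorem 1.** Apply Proposition 1 and Lemma 1 (with $g_n(c)=f(\lfloor n^c\rfloor)$) for all rational $0<c_0<c_1$, all $q\ge2$ and all $\alpha\in\mathbb Q\setminus\mathbb Z$. These are countably many choices, so their exceptional sets lie in one null set $\mathcal N\subset(0,\infty)$. For $c\notin\mathcal N$, all $q$ and all $\alpha\in\mathbb Q\setminus\mathbb Z$ we have $\sum_{n\le x}e(\alpha\,\mathrm s_q(\lfloor n^c\rfloor))=O(x^{1-\vartheta})$ with some $\vartheta\in(0,1)$. Insert this into (2) for $\alpha=\ell/m$, $1\le\ell<m$, and take the smallest of the finitely many $\vartheta$; for $m=1$ there is nothing to prove. So Conjecture 1 is true. $\blacksquare$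

## Blocks of consecutive values, and the obstruction $\gcd(m,q-1)>1$

Theorem 1 concerns one term at a time. We now ask about blocks of consecutive terms.

**Definition (normal sequence).** A sequence in $\mathbb Z/m$ is *normal* if for every $k\ge1$ every block $(a_0,\dots,a_{k-1})\in(\mathbb Z/m)^k$ occurs in it with frequency (that is, the set of its starting positions has density) $m^{-k}$.

For $m\ge2$ a sequence of period $p$ is not normal: it contains at most $p$ different blocks of length $k$, fewer than $m^k$ once $k$ is large. So $0,1,0,1,\dots$ is equidistributed modulo $2$ but not normal.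

**Theorem 2.** For almost every $c>1$ the following holds.

(i) For all $q\ge2$, $k\ge1$ and rational $\alpha_0,\dots,\alpha_{k-1}$ such that $(q-1)\alpha_j\notin\mathbb Z$ for at least one $j$, there is $\vartheta>0$ with
$$\sum_{n\le x}e\Big(\sum_{j<k}\alpha_j\,\mathrm s_q(\lfloor(n+j)^c\rfloor)\Big)=O(x^{1-\vartheta}).$$

(ii) For all $q,m\ge2$: every block $(a_0,\dots,a_{k-1})\in(\mathbb Z/m)^k$, $k\ge1$, occurs in $(\mathrm s_q(\lfloor n^c\rfloor)\bmod m)_n$ with frequency $m^{-k}$ if and only if $\gcd(m,q-1)=1$.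

The "only if" half of (ii) holds for every real $c>0$.

For $q=2$ the sequence is thus normal for every $m\ge2$; for $q=10$ it is normal for $m=2$ and not for $m=3$. The range $c>1$ is natural: for $0<c<1$ the integers $\lfloor n^c\rfloor$ are non-decreasing and at most $x^c=o(x)$ for $n\le x$, so $\lfloor n^c\rfloor=\lfloor(n+1)^c\rfloor$ for a set of $n$ of density $1$, and normality fails for all $m\ge2$.

**Proof of (ii), "only if", for every $c>0$.** Let $g=\gcd(m,q-1)>1$. If the sequence were normal modulo $m$, its reduction modulo $g$ would be normal over $\mathbb Z/g$, since each block modulo $g$ lifts to $(m/g)^k$ blocks modulo $m$. By (1) this reduction is $\lfloor n^c\rfloor\bmod g$. If $c\in\mathbb Z$, it is periodic, hence not normal. So let $c\notin\mathbb Z$ and $d=\lfloor c\rfloor$. The plan is to show that most blocks of length $k$ come from a list whose length is only polynomial in $k$, whereas normality would require exponentially many.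

**Step 1: few parameters describe $k$ consecutive values.** Fix $k$. Taylor expansion of $(n+j)^c$ in $j/n$ gives a polynomial in $j$ of degree $\le d$ with error $O_k(n^{c-d-1})=o(1)$. Writing the polynomial in the binomial basis, we get for $n\ge n_0(k)$ and $0\le j<k$
$$\frac{(n+j)^c}g=\sum_{i\le d}\binom jiz_i(n)+O^*(k^{-2}),\qquad z_i(n)\in\mathbb R .$$
Reduce the $z_i(n)$ modulo $1$ and round them down to multiples of $k^{-d-2}$. There are $k^{(d+2)(d+1)}$ possible rounded vectors. Since $\binom ji$ is an integer with $0\le\binom ji\le k^d$, a rounded vector determines values $\tilde p(j)$ modulo $1$ with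
$$\frac{(n+j)^c}g\equiv\tilde p(j)+O^*(\varepsilon_k)\bmod1,\qquad\varepsilon_k=\frac{d+1}{k^2}+\frac1{k^2}=\frac{d+2}{k^2}.$$

**Step 2: the rounded vector usually determines the block.** Suppose that for all $j<k$ the number $\frac{(n+j)^c}g$ has distance $>\varepsilon_k$ from $\frac1g\mathbb Z$. Then $\tilde p(j)$ lies in the same arc between consecutive points of $\frac1g\mathbb Z$ modulo $1$ as $\frac{(n+j)^c}g$. This arc tells us $\lfloor(n+j)^c\rfloor\bmod g$. So the block $(\lfloor(n+j)^c\rfloor\bmod g)_{j<k}$ is determined by the rounded vector.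

**Step 3: counting.** The sequence $n^c/g$ is uniformly distributed modulo $1$, by the criterion recalled in the first section. Hence the $n$ that violate the distance condition for some $j<k$ have upper density at most $k\cdot2g\varepsilon_k=2g(d+2)/k<\frac12$ for large $k$. So at most $k^{(d+2)(d+1)}$ blocks of length $k$ account for a set of $n$ of lower density at least $\frac12$. Under normality they would account for density at most $k^{(d+2)(d+1)}g^{-k}$, which is $<\frac12$ for large $k$. This is a contradiction. $\square$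

**Proof of (ii), "if", assuming (i).** Let $\gcd(m,q-1)=1$. The number of $n\le x$ with $\mathrm s_q(\lfloor(n+j)^c\rfloor)\equiv a_j\bmod m$ for all $j<k$ is
$$m^{-k}\sum_{\boldsymbol\ell\in(\mathbb Z/m)^k}e\Big(-\sum_j\frac{\ell_ja_j}m\Big)\sum_{n\le x}e\Big(\sum_j\frac{\ell_j}m\,\mathrm s_q(\lfloor(n+j)^c\rfloor)\Big).$$
The term $\boldsymbol\ell=0$ gives $x/m^k+O(1)$. If $\boldsymbol\ell\ne0$, some $\ell_j\not\equiv0\bmod m$, and then $(q-1)\ell_j/m\notin\mathbb Z$ because $q-1$ is invertible modulo $m$. So (i) bounds the inner sum by $O(x^{1-\vartheta})$. $\square$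

It remains to prove (i). For $k=1$ it is contained in the proof of Theorem 1. From here on $k\ge2$, $s=k-1$, $f_j=e(\alpha_j\,\mathrm s_q(\cdot))$, and $j_0$ is an index with $(q-1)\alpha_{j_0}\notin\mathbb Z$.

## Consecutive powers lie near a thin set: Taylor coefficients as coordinates

The direct attempt is to run the proof of Proposition 1 with the $2k$ coordinates $(A+j)^c,(B+j)^c$, $j<k$, modulo $Q$. It stops at equidistribution. Take $k=3$ and $1<c<2$. The second difference $A^c-2(A+1)^c+(A+2)^c$ equals $c(c-1)\zeta^{c-2}$ for some $\zeta\in(A,A+2)$, which tends to $0$. So for the frequency $h=(1,-2,1)$ the phase is nearly $0$ and $\int_Je(h\cdot P)$ is about $|J|$: there is no cancellation. The three numbers are nearly an arithmetic progression and are not independent modulo $Q$.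

The dependence comes from Taylor's formula, and the Taylor coefficients themselves should be the coordinates. It suffices to treat $c\in[c_0,c_1]\subset(d,d+1)$ for an integer $d\ge1$, since countably many such intervals with rational endpoints cover the non-integers $c>1$. Put $\beta=c_0-d>0$, $\beta_i(c)=\binom ci$, and
$$\sigma=\frac{\min(\beta,\,d+1-c_1)}{100(d+1)} .$$
On $[c_0,c_1]$ the functions $\beta_0,\dots,\beta_d$ are positive and bounded below, with bounded derivatives. Let $x$ be large, $R=q^\rho\in(x^\sigma/q,x^\sigma]$, $\mu=2\rho$, $Q=R^2$. Constants may now depend on $q,k,\alpha_j,c_0,c_1$. The coordinates will be $\beta_i(c)A^{c-i}$ and $\beta_i(c)B^{c-i}$, $0\le i\le d$; for these there is cancellation at all frequencies.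

**Lemma 7.** Let $A>B$ be integers in $(x,2x]$ with $A-B\ge x^{1-\sigma}$, let $H=\lfloor x^{1/4}\rfloor$, and let $a_0,\dots,a_d,b_0,\dots,b_d\in[-H,H]$ be integers, not all $0$. Put $\varphi(c)=\frac1Q\sum_{i\le d}\beta_i(c)(a_iA^{c-i}+b_iB^{c-i})$. Then $\int_Je(\varphi)\ll R^2x^{-\beta/2}$ for every interval $J\subset[c_0,c_1]$.

*Proof.* **Step 1: the size of the two halves of $\varphi'$.** Write $Q\varphi'=A^cP_1+B^cS_1$, where $P=\sum_ia_i\beta_iA^{-i}$, $P_1=P\log A+P'$ (derivatives in $c$), and $S,S_1$ are defined in the same way with $b_i,B$. If $(a_i)\ne0$, let $i$ be minimal with $a_i\ne0$. The terms with larger index are smaller by a factor $O(H/A)$ relative to $|a_i|A^{-i}$, since $|a_i|\ge1$, so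
$$P_1=a_iA^{-i}\Big(\beta_i\log A+\beta_i'+O\Big(\frac{H\log A}A\Big)\Big),\qquad P_1'=a_iA^{-i}\Big(\beta_i'\log A+\beta_i''+O\Big(\frac{H\log A}A\Big)\Big).\tag{9}$$
In particular $|P_1|\asymp|a_i|A^{-i}\log A$ on $[c_0,c_1]$. The same holds for $S_1$, with $i'$ the minimal index of $(b_i)$.

**Step 2: $\varphi'$ is piecewise monotone with $O(1)$ pieces.** This is needed for Lemma 2. We have $\varphi''=\frac1Q(A^cP_2+B^cS_2)$ with polynomials $P_2,S_2$ in $c$ of degree $\le d$. It is identically $0$ or has at most $2d+1$ zeros. If $P_2=0$ this is clear. Otherwise divide by $B^c$ and differentiate $d+1$ times: $S_2$ disappears, and what remains is $(A/B)^c$ times a polynomial of degree $\le d$, nonzero because its leading coefficient is that of $P_2$ times $(\log(A/B))^{d+1}$. It has at most $d$ zeros, so by Rolle's theorem $\varphi''$ has at most $2d+1$.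

**Step 3: $(a_i)=0$, or $(b_i)=0$, or $i\ne i'$.** Here one half of $\varphi'$ dominates. If both vectors are nonzero and $i<i'$, then $|B^cS_1|\ll HB^{c-i-1}\log x\ll\frac Hx|A^cP_1|$, since $|A^cP_1|\gg A^{c-i}\log x\ge B^{c-i}\log x$. If $i>i'$, then $|A^cP_1|\ll HA^{c-i'-1}\log x\ll\frac Hx|B^cS_1|$, using $A\le2B$. So in all these cases $\varphi'$ has no zero and $|\varphi'|\gg x^{c_0-d}/Q=x^\beta/Q$. Lemma 2 on $O(1)$ intervals gives $\int_Je(\varphi)\ll Qx^{-\beta}\le R^2x^{-\beta/2}$.

**Step 4: both nonzero and $i=i'$.** Now the halves may cancel, and we show that they do so only on a short interval. Write $Q\varphi'=B^cS_1(1+\varrho)$ with $\varrho=(A/B)^cP_1/S_1$, which does not vanish and has constant sign. Then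
$$(\log|\varrho|)'=\log(A/B)+\frac{P_1'}{P_1}-\frac{S_1'}{S_1}.$$
By (9), $P_1'/P_1=w(\log A)+O(H/x)$ and $S_1'/S_1=w(\log B)+O(H/x)$, where
$$w(\mathcal L)=\frac{\beta_i'\mathcal L+\beta_i''}{\beta_i\mathcal L+\beta_i'},\qquad\frac{dw}{d\mathcal L}=\frac{\beta_i'^2-\beta_i\beta_i''}{(\beta_i\mathcal L+\beta_i')^2}=O(\mathcal L^{-2}).$$
Hence $w(\log A)-w(\log B)=O(\log(A/B)/\log^2x)$. As $\log(A/B)\ge\frac{A-B}A\ge\frac12x^{-\sigma}$ and $H/x\le x^{-3/4}$, we get for large $x$
$$(\log|\varrho|)'\ge\tfrac12\log(A/B)\ge\tfrac14x^{-\sigma}.$$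
Let $u=\frac12x^{-\beta/2}\le\frac12$. If $\varrho>0$, the set $\{|1+\varrho|<u\}$ is empty. If $\varrho<0$, it is $\{1-u<|\varrho|<1+u\}$, an interval since $|\varrho|$ is increasing. On it $|\log|\varrho||\le2u$, so its length is at most $4u/(\frac14x^{-\sigma})=16ux^\sigma$. Off it $|\varphi'|\ge uB^c|S_1|/Q\gg ux^\beta/Q$. By Step 2 and Lemma 2,
$$\int_Je(\varphi)\ll ux^\sigma+\frac Q{ux^\beta}\ll x^{\sigma-\beta/2}+R^2x^{-\beta/2}\ll R^2x^{-\beta/2},$$
because $x^\sigma\ll R$. $\square$

## Averages over progressions $N+jM$, controlled by one digit function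

Once the Taylor coefficients are equidistributed, $\lfloor(A+j)^c\rfloor$ behaves modulo $Q$ like $N+jM+t_j$ with $N,M$ uniform in $\mathbb Z/Q$: the two lowest Taylor coefficients supply $N$ and $M$. Only $f_{j_0}$ is known to be non-trivial, so we need to bound an average of $\prod_jg_j(N+jM)$ by an expression in $g_{j_0}$ alone. Below, $\mathcal C$ is complex conjugation and $|\omega|=\sum_i\omega_i$.

**Lemma 8.** Let $|g_j|\le1$ on $\mathbb Z/Q$ $(0\le j<k)$, let $j_1,\dots,j_s$ be the indices $\ne j_0$, and $\ell_i=|j_i-j_0|\ge1$. Then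
$$\Big|\mathbb E_{N,M\in\mathbb Z/Q}\prod_jg_j(N+jM)\Big|^{2^s}\le U(g_{j_0}):=\mathbb E_{N,h_1,\dots,h_s\in\mathbb Z/Q}\prod_{\omega\in\{0,1\}^s}\mathcal C^{|\omega|}g_{j_0}\Big(N+\sum_i\omega_i\ell_ih_i\Big),$$
and in particular $U(g_{j_0})$ is real and $\ge0$.

For $k=2$, $j_0=0$ this is easy to see directly: $N$ and $N+M$ are independent, so the average is $\mathbb E g_0\cdot\mathbb E g_1$, while $U(g_0)=\mathbb E_{N,h}g_0(N)\overline{g_0(N+h)}=|\mathbb Eg_0|^2$.

*Proof.* Replace $N$ by $N-j_0M$. The average becomes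
$$\Lambda=\mathbb E_{N,M}G(N)\prod_{i\le s}g_i(N+l_iM)$$
with $G=g_{j_0}$, $l_i=j_i-j_0\ne0$, and the other functions renumbered $g_1,\dots,g_s$. For arbitrary $G,g_1,\dots,g_s$ bounded by $1$ and nonzero integers $l_i$ we show by induction on $s\ge1$ that
$$|\Lambda|^{2^s}\le U_s(G):=\mathbb E_{N,h}\prod_{\omega\in\{0,1\}^s}\mathcal C^{|\omega|}G\Big(N-\sum_i\omega_il_ih_i\Big),\qquad U_s(G)\in\mathbb R .$$

**Step 1: Cauchy–Schwarz removes $g_s$.** Put $N=N'-l_sM$, so that $g_s$ is evaluated at $N'$ alone. Apply Cauchy–Schwarz in $N'$, discard $g_s(N')$, write the two copies of $M$ as $M$ and $M+h$, and return to $N=N'-l_sM$. This gives $|\Lambda|^2\le\mathbb E_h\Lambda_h$ with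
$$\Lambda_h=\mathbb E_{N,M}\big[G(N)\overline{G(N-l_sh)}\big]\prod_{i<s}g_i(N+l_iM)\overline{g_i(N+l_iM+(l_i-l_s)h)} .$$
As the mean of a squared modulus, $\mathbb E_h\Lambda_h$ is real and $\ge0$.

**Step 2: induction.** For $s=1$ we have $\mathbb E_h\Lambda_h=\mathbb E_{N,h}G(N)\overline{G(N-l_1h)}=U_1(G)$, which is the claim. For $s\ge2$, $\Lambda_h$ has the same shape as $\Lambda$, with $G_h(N)=G(N)\overline{G(N-l_sh)}$ and $s-1$ other functions bounded by $1$. By Jensen's inequality and induction,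
$$|\Lambda|^{2^s}\le\Big|\mathbb E_h\Lambda_h\Big|^{2^{s-1}}\le\mathbb E_h|\Lambda_h|^{2^{s-1}}\le\mathbb E_hU_{s-1}(G_h)=U_s(G),$$
where the last equality is the definition of $U_s$, and $U_s(G)$ is real as a mean of real numbers. Finally substitute $h_i\to\pm h_i$ to replace $-l_ih_i$ by $\ell_ih_i$. $\square$

The average $U$ is unchanged if its argument is translated: substitute $N\to N-t$.

The next lemma replaces Lemma 6. Its proof has the same engine, namely two digit blocks that lead to the same place with different phases.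

**Lemma 9.** Let $f=e(\alpha\,\mathrm s_q(\cdot))$ with $(q-1)\alpha\notin\mathbb Z$, let $f_\mu$ be the $q^\mu$-periodic function on $\mathbb Z$ equal to $f$ on $[0,q^\mu)$, and let $\ell_1,\dots,\ell_s\ge1$ be fixed integers, $s\ge1$. There are $C,\eta_1>0$ such that for $0\le\rho\le\mu$, with $G_r(n)=f_\mu(n+r)\overline{f_\mu(n)}$ and $U$ as in Lemma 8 (with $Q=q^\mu$),
$$q^{-\rho}\sum_{0\le r<q^\rho}U(G_r)\le Cq^{-\eta_1\rho} .$$

*Proof.* **Step 1: treat $r$ as one more direction, and allow carries.** This makes the quantity stable under removing low digits. Put $\ell_{s+1}=1$, $\Lambda_0=\sum_{i\le s+1}\ell_i$, $E=\Lambda_0+1$, $\Omega=\{0,1\}^{s+1}$. For $\mathbf e\in\{0,\dots,E\}^\Omega$ let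
$$V_{\mu,\rho}(\mathbf e)=\mathbb E_{\substack{N,h_1,\dots,h_s\in[0,q^\mu)\\r\in[0,q^\rho)}}\ \prod_{\omega\in\Omega}\mathcal C^{|\omega|}f_\mu\Big(N+\sum_{i\le s}\omega_i\ell_ih_i+\omega_{s+1}r+e_\omega\Big).$$
In $V_{\mu,\rho}(0)$ the factor with $\omega_{s+1}=1$ carries one extra conjugation, whereas in $G_r$ it is the factor without $r$ that is conjugated. So $V_{\mu,\rho}(0)$ is the complex conjugate of the quantity to be bounded. Let $M_{\mu,\rho}=\max_{\mathbf e}|V_{\mu,\rho}(\mathbf e)|\le1$.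

**Step 2: remove the lowest $L$ digits.** For $1\le L\le\rho$ and integers $X,m\ge0$ we have
$$f_\mu(q^LX+m)=f(m\bmod q^L)\,f_{\mu-L}(X+\lfloor m/q^L\rfloor).$$
Split off the lowest $L$ digits $a_0,a_1,\dots,a_s,a_{s+1}\in[0,q^L)$ of $N,h_1,\dots,h_s,r$, and put $m_\omega=a_0+\sum_{i\le s+1}\omega_i\ell_ia_i+e_\omega$. Then
$$V_{\mu,\rho}(\mathbf e)=q^{-(s+2)L}\sum_{a\in[0,q^L)^{s+2}}e\Big(\alpha\sum_\omega(-1)^{|\omega|}\mathrm s_q(m_\omega\bmod q^L)\Big)\,V_{\mu-L,\rho-L}\big((\lfloor m_\omega/q^L\rfloor)_\omega\big).$$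
As $m_\omega\le(q^L-1)(1+\Lambda_0)+E=q^LE$, the new carries again lie in $\{0,\dots,E\}$.

**Step 3: two blocks with the same carries and different phases.** Choose $L_0,t_0\ge1$ with $q^{L_0}>E$, $q^{t_0}\ge\Lambda_0$, and put $L=L_0+t_0+2$. For $t\in\{t_0,t_0+1\}$ consider the block
$$a_0=q^{L_0}(q^t-\Lambda_0),\qquad a_i=q^{L_0}\quad(1\le i\le s+1),$$
whose entries lie in $[0,q^L)$. Put $\Lambda^c_\omega=\sum_{i:\omega_i=0}\ell_i$. Then
$$m_\omega=q^{L_0}(q^t-\Lambda^c_\omega)+e_\omega<q^{L_0}(q^t+1)\le q^L .$$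
So all new carries are $0$, and since $e_\omega<q^{L_0}$ we have $\mathrm s_q(m_\omega)=\mathrm s_q(q^t-\Lambda^c_\omega)+\mathrm s_q(e_\omega)$. For $\omega=\mathbf1$ we have $\mathrm s_q(q^t)=1$. For $\omega\ne\mathbf1$ we have $1\le\Lambda^c_\omega\le q^t$. Since all $t$ digits of $q^t-1$ are $q-1$, subtracting from it needs no borrowing, and
$$\mathrm s_q(q^t-\Lambda^c_\omega)=\mathrm s_q\big((q^t-1)-(\Lambda^c_\omega-1)\big)=(q-1)t-\mathrm s_q(\Lambda^c_\omega-1).$$
Since $\sum_{\omega\ne\mathbf1}(-1)^{|\omega|}=-(-1)^{s+1}=(-1)^s$, the phase of the block is $\alpha\big((-1)^s(q-1)t+\mathrm{const}\big)$, where the constant depends on $\mathbf e$ but not on $t$.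

Let us check this in the smallest case $q=2$, $s=1$, $\ell_1=1$, $\mathbf e=0$, where $\Lambda_0=2$ and $t_0=1$. For $t=1$ the numbers $q^t-\Lambda^c_\omega$ are $0,1,1,2$ for $\omega=(0,0),(1,0),(0,1),(1,1)$, with signed digit sum $0-1-1+1=-1$. For $t=2$ they are $2,3,3,4$, with signed digit sum $1-2-2+1=-2$. The difference is $-1=(-1)^s(q-1)$.

**Step 4: iterate.** The two distinct blocks $t=t_0,t_0+1$ lead to the same $V_{\mu-L,\rho-L}(0)$ with phases differing by $\pm(q-1)\alpha\notin\mathbb Z$. Together they contribute at most $|1+e((q-1)\alpha)|\,M_{\mu-L,\rho-L}$ in modulus, and every other block at most $M_{\mu-L,\rho-L}$. Hence for $\rho\ge L$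
$$M_{\mu,\rho}\le\kappa M_{\mu-L,\rho-L},\qquad\kappa=1-q^{-(s+2)L}\big(2-|1+e((q-1)\alpha)|\big)\in(0,1).$$
Iterating $\lfloor\rho/L\rfloor$ times gives $M_{\mu,\rho}\le\kappa^{\lfloor\rho/L\rfloor}\le\kappa^{-1}\kappa^{\rho/L}$, which is the claim with $C=\kappa^{-1}$ and $q^{-\eta_1}=\kappa^{1/L}$. $\square$

## The second moment for blocks

**Proposition 2.** With $\Phi_n(c)=\prod_{j<k}f_j(\lfloor(n+j)^c\rfloor)$ there is $\xi\in(0,1]$ such that $\int_{c_0}^{c_1}\big|\sum_{x<n\le y}\Phi_n(c)\big|^2dc\ll x^{2-\xi}$ for $1\le x<y\le2x$.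

*Proof.* Let $x$ be large and expand the square. Pairs with $|A-B|<x^{1-\sigma}$ contribute $O(x^{2-\sigma})$. Let $A>B$, $A-B\ge x^{1-\sigma}$ and $F=\Phi_A\overline{\Phi_B}$; pairs with $A<B$ follow by conjugation. As before, divide $[c_0,c_1]$ into equal intervals $J=[c_*,c_*+\delta]$ with $\frac12R^{-3}\le\delta\le R^{-3}$, and put $\tau=\frac1{A^{c_*}\log A}$, $\lambda=\frac{B^{c_*}\log B}{A^{c_*}\log A}\in(0,1)$.

**Step 1: Taylor coordinates and the effect of the shift.** The aim is the analogue of (8) for all $j<k$ at once. For $c\in J$ put $x_i=\beta_i(c)A^{c-i}$, $y_i=\beta_i(c)B^{c-i}$ $(0\le i\le d)$, and $\mathcal L_j(z)=\sum_{i\le d}z_ij^i$ (with $0^0=1$). Taylor expansion in $j/A$ gives $(A+j)^c=\mathcal L_j(x)+O(x^{c_1-d-1})$, and likewise $(B+j)^c=\mathcal L_j(y)+O(x^{c_1-d-1})$. To first order in $r\tau$ the shift adds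
$$(A+j)^c\,r\tau\log(A+j)=rA^{c-c_*}\Big(1+O\Big(\frac1x\Big)\Big),\qquad(B+j)^c\,r\tau\log(B+j)=r\lambda B^{c-c_*}\Big(1+O\Big(\frac1x\Big)\Big),$$
where $A^{c-c_*},B^{c-c_*}=1+O(\delta\log x)$. The second-order terms are $O(R^2x^{-c_0})$, since $r\tau\log(A+j)\ll RA^{-c_*}$, and similarly for $B$. Hence for $0\le j<k$, $0\le r<R$,
$$(A+j)^c=\mathcal L_j(x)+O^*(\varepsilon_0),\qquad(A+j)^{c+r\tau}=\mathcal L_j(x)+r+O^*(\varepsilon_0),$$
$$(B+j)^c=\mathcal L_j(y)+O^*(\varepsilon_0),\qquad(B+j)^{c+r\tau}=\mathcal L_j(y)+r\lambda+O^*(\varepsilon_0),\tag{10}$$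
with $\varepsilon_0\ll R\delta\log x+R/x+R^2x^{-c_0}+x^{c_1-d-1}\ll R^{-1}$. For the last term note $x^{c_1-d-1}\le x^{-100(d+1)\sigma}\le R^{-1}$.

**Step 2: equidistribution in cells.** The aim is a partition of the torus that is fine enough to fix all floors and coarse enough for the discrepancy. Let $P(c)=(x_0,\dots,x_d,y_0,\dots,y_d)$, taken in $\mathbb T=(\mathbb R/Q\mathbb Z)^{2d+2}$ with normalized Haar measure. By Lemma 3 with $H=\lfloor x^{1/4}\rfloor$ and Lemma 7, the discrepancy $D$ of $P/Q$ on $J$ satisfies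
$$D\ll(\log x)^{2d+2}\big(x^{-1/4}+R^3\cdot R^2x^{-\beta/2}\big).$$
Divide $\mathbb T$ into $(QR)^{2d+2}=R^{6d+6}$ half-open cubes (cells) of side $1/R$. Since $R^{6d+12}\le x^{12(d+1)\sigma}\le x^{0.12\min(\beta,1)}$,
$$R^{6d+6}D\ll R^{-1}.\tag{11}$$

**Step 3: bad cells are rare.** Fix $r$. Call a cell *bad* if it contains a point $(x,y)$ such that for some $j<k$
$$\|\mathcal L_j(x)\|\le\varepsilon_0,\ \text{ or }\ \|\mathcal L_j(y)\|\le\varepsilon_0,\ \text{ or }\ \|\mathcal L_j(y)+r\lambda\|\le\varepsilon_0,$$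
or one of $\mathcal L_j(x),\mathcal L_j(y)$ lies in $[Q-R-1,Q)\bmod Q$; call it *good* otherwise. Within a cell each $\mathcal L_j$ varies by $O(1/R)$, so every point of a bad cell satisfies one of these conditions with the intervals enlarged by $O(1/R)$. Each $\mathcal L_j$ has integer coefficients, and the coefficient of $x_0$ (respectively $y_0$) is $1$, so $\mathcal L_j$ is uniformly distributed modulo $Q$ under Haar measure. Hence the bad cells have total measure $\ll\varepsilon_0+\frac1R+\frac RQ\ll R^{-1}$. By (11) the proportion of $c\in J$ with $P(c)$ in a bad cell is also $\ll R^{-1}$.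

**Step 4: cancellation of the high digits.** The aim is to write the shifted product as a function on $\mathbb T$. A good cell is connected, and on it $\mathcal L_j(x),\mathcal L_j(y),\mathcal L_j(y)+r\lambda$ avoid the integers, so their floors modulo $Q$ are constant. If $P(c)$ lies in a good cell, then by (10)
$$\lfloor(A+j)^c\rfloor=\lfloor\mathcal L_j(x)\rfloor,\qquad\lfloor(A+j)^{c+r\tau}\rfloor=\lfloor\mathcal L_j(x)\rfloor+r,$$
$$\lfloor(B+j)^c\rfloor=\lfloor\mathcal L_j(y)\rfloor,\qquad\lfloor(B+j)^{c+r\tau}\rfloor=\lfloor\mathcal L_j(y)+r\lambda\rfloor\le\lfloor\mathcal L_j(y)\rfloor+r .$$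
The residues of $\lfloor\mathcal L_j(x)\rfloor,\lfloor\mathcal L_j(y)\rfloor$ modulo $Q$ are at most $Q-R-1$, and $r\le R-1$, so no digit in positions $\ge\mu$ changes between $c$ and $c+r\tau$. Let $f_{j,\mu}$ be the $Q$-periodic function equal to $f_j$ on $[0,Q)$. Then $F(c+r\tau)\overline{F(c)}=G(x)\overline{K(y)}$, where
$$G(x)=\prod_jG_{j,r}(\lfloor\mathcal L_j(x)\rfloor),\qquad G_{j,r}(n)=f_{j,\mu}(n+r)\overline{f_{j,\mu}(n)},$$
$$K(y)=\prod_jf_{j,\mu}(\lfloor\mathcal L_j(y)+r\lambda\rfloor)\overline{f_{j,\mu}(\lfloor\mathcal L_j(y)\rfloor)} .$$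
Both are well defined on the torus, and $G\overline K$ is constant on good cells. Summing over the good cells with (11), and then adding back the bad cells with Step 3,
$$\frac1\delta\int_JF(c+r\tau)\overline{F(c)}\,dc=W_r\cdot\overline{\mathbb E_yK(y)}+O(R^{-1}),\qquad W_r=\mathbb E_{x\in(\mathbb R/Q\mathbb Z)^{d+1}}\prod_jG_{j,r}(\lfloor\mathcal L_j(x)\rfloor),$$
and $|\mathbb E_yK|\le1$.

**Step 5: bounding $W_r$.** Here the progressions appear. Take representatives $x_i\in[0,Q)$. Fix $x_2,\dots,x_d$ and the fractional parts of $x_0,x_1$, and let $N,M$ be the integer parts of $x_0,x_1$; they are independent and uniform in $\mathbb Z/Q$ (we use $d\ge1$, that is, $c>1$). Then $\lfloor\mathcal L_j(x)\rfloor\equiv N+jM+t_j\bmod Q$ with $t_j$ not depending on $N,M$. Apply Lemma 8 to $g_j(n)=G_{j,r}(n+t_j)$, use the translation invariance of $U$, and average over what was fixed: $|W_r|\le U(G_{j_0,r})^{2^{-s}}$. By Hölder's inequality and Lemma 9 for $\alpha=\alpha_{j_0}$,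
$$\frac1R\sum_{r<R}|W_r|\le\Big(\frac1R\sum_{r<R}U(G_{j_0,r})\Big)^{2^{-s}}\ll R^{-\eta_1/2^s}.$$

**Step 6: conclusion.** By Lemma 5,
$$\delta^{-2}\Big|\int_JF\Big|^2\ll R^{-\eta_1/2^s}+R^{-1}+\frac{R\tau}\delta+\Big(\frac{R\tau}\delta\Big)^2\ll R^{-\eta_2},\qquad\eta_2=\min(1,\eta_1/2^s),$$
as $R\tau/\delta\le2R^4x^{-c_0}\ll R^{-1}$. Summing over the intervals $J$,
$$\int_{c_0}^{c_1}\Phi_A\overline{\Phi_B}\,dc\ll R^{-\eta_2/2}\ll x^{-\sigma\eta_2/2}.$$
The sum over the $O(x^2)$ pairs, together with the close pairs, is $\ll x^{2-\xi}$ with $\xi=\sigma\eta_2/2$. $\square$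

**Proof of Theorem 2 (i).** For $k\ge2$ apply Proposition 2 and Lemma 1 (with $g_n=\Phi_n$) for every $d\ge1$ and all rational endpoints $c_0<c_1$ with $[c_0,c_1]\subset(d,d+1)$, all $q$, all $k$, and all admissible rational $\alpha_0,\dots,\alpha_{k-1}$. The union of these countably many null sets, of the set $\mathcal N$ of Theorem 1 (for $k=1$), and of the integers is a null set, and (i) holds for every $c>1$ outside it. With (i) in hand, the "if" half of (ii) holds for the same $c$; the "only if" half was proved for every $c>0$. $\blacksquare$
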